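# Integrality gap $2-o(1)$ for VERTEX COVER in the Sherali–Adams SDP at levels $o(\sqrt{\log n})$

## 1. Theorem 1, and the relaxation it speaks about

**Theorem 1.** There are absolute constants $C,\delta_0>0$ such that for all $n$ and every integer $t\ge2$ with $\delta:=t/\sqrt{\log_2 n}\le\delta_0$ there is a graph on $n$ vertices whose level-$t$ Sherali–Adams SDP relaxation for VERTEX COVER has integrality gap at least
$$2-C\,\delta^{1/3}(\ln(2/\delta))^{1/6}.$$

Here is what the words mean. Let $G=(V,E)$ be a graph on $n$ vertices. A vertex cover is a set of vertices meeting every edge, and its complement is an independent set.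

**Definition (Sherali–Adams solution).** For an integer $t\ge2$, a level-$t$ solution for VERTEX COVER on $G$ is a vector $y=(y_S)$ indexed by the $S\subseteq V$ with $|S|\le t$, with $y_\emptyset=1$, such that for every such $S$ there is a probability distribution $\mathcal D_S$ on subsets $X\subseteq S$ with two properties. With probability $1$, every edge of $G$ with both ends in $S$ has an end in $X$. And $y_T=\Pr_{X\sim\mathcal D_S}[T\subseteq X]$ for every $T\subseteq S$.

So for each small $S$ we have a genuine random vertex cover of the induced graph $G[S]$, and these local random covers agree on overlaps: the numbers $\Pr[T\subseteq X]$ for all $T\subseteq T'$ determine the law of $X\cap T'$. Nothing says that they all come from one random cover of $G$.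

**Definition (LP, SDP, gap).** The level-$t$ Sherali–Adams LP minimizes $\sum_{i\in V}y_{\{i\}}$ over all solutions. The level-$t$ SDP adds one requirement: the moment matrix $M_1(y)$, with rows and columns indexed by $\{\emptyset\}\cup V$ and entries $y_{A\cup B}$ (an index $i\in V$ being read as $\{i\}$), is positive semidefinite (PSD). The integrality gap on $G$ is the size of a minimum vertex cover divided by the optimum of the relaxation. Conventions that shift the level by an additive constant are immaterial here.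

We write $y_v$ for $y_{\{v\}}$. The requirement $M_1(y)\succeq0$ is a statement about covariances. The $(\emptyset,\emptyset)$ entry is $1$, so by the Schur complement $M_1(y)\succeq0$ if and only if the matrix
$$\big(y_{\{u\}\cup\{v\}}-y_uy_v\big)_{u,v\in V}\tag{1}$$
is PSD. Its entries are the covariances of the indicators of $u\in X$ and $v\in X$, computed in the local distribution on $\{u,v\}$. Replacing both indicators by those of $u\notin X$ and $v\notin X$ does not change a covariance. A true random cover of $G$ has a PSD covariance matrix automatically; for a family of local distributions it is a real condition.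

The number $2$ is a ceiling. For an edge $uv$ we have $y_u+y_v\ge1$, since $X$ contains $u$ or $v$. Hence $\{v:y_v\ge\frac12\}$ is a vertex cover, of size at most $2\sum_vy_v$, and the gap never exceeds $2$. Theorem 1 says that for $t=o(\sqrt{\log n})$ the relaxation does not improve on this by any constant: with $t/\sqrt{\log n}\to0$ we have $\delta\to0$, and the gap is $2-o(1)$.

In particular this settles a conjecture from "The Sherali-Adams System Applied To Vertex Cover" (https://eccc.weizmann.ac.il/report/2010/169/download/).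

**Corollary (Conjecture 8.3 of that report is true).** For every $\epsilon_0$ with $0<\epsilon_0<1$ and for $t=(\sqrt{\log n/\log\log n})^{1-\epsilon_0}$, rounded to an integer, there is a family of graphs on $n$ vertices for which the level-$t$ Sherali–Adams SDP relaxation for VERTEX COVER has integrality gap $2-o(1)$.

Indeed $(\sqrt{\log n/\log\log n})^{1-\epsilon_0}=o(\sqrt{\log n})$, so $\delta\to0$; also $t\to\infty$, so $t\ge2$ for large $n$. The graphs exist for every large $n$.

## 2. Cliques: what the LP misses and what positive semidefiniteness sees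

Try $G=K_n$, whose minimum vertex cover has $n-1$ vertices.

*The LP.* For $|S|\le t$ let $X=S\setminus\{v\}$ with probability $1/t$ for each $v\in S$, and $X=S$ with the remaining probability $1-|S|/t$. At most one vertex is left out, so every edge is covered. Restricting to $T\subseteq S$ gives the same rule for $T$, so this is a solution, with $y_v=1-1/t$ and value $n(1-1/t)$. At $t=2$ this is $n/2$, so the level-$2$ LP has gap at least $2(n-1)/n$ on $K_n$.

*The SDP.* Let $z_v=1-y_v=\Pr[v\notin X]$. For $u\ne v$, $\Pr[u,v\notin X]=0$, so the covariance of the complementary indicators is $-z_uz_v$; on the diagonal it is $z_v-z_v^2$. Summing all entries of a PSD matrix gives a nonnegative number, so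
$$0\le\sum_vz_v-\Big(\sum_vz_v\Big)^2,$$
that is, $\sum_vz_v\le1$ and $\sum_vy_v\ge n-1$. The gap on $K_n$ is $1$.

So a solution of value about $n/2$ for the SDP needs graphs on which the event "both ends of the edge are left out" can be forbidden without making the covariance matrix negative in some direction. The graphs should therefore come with vectors.

## 3. The graphs $G_{m,\ell}$, and Theorem 1 from two propositions

On $\{\pm1\}^m$ let $\mathrm{dist}$ be Hamming distance and $\rho(x,y)=\langle x,y\rangle/m=1-2\,\mathrm{dist}(x,y)/m$.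

**Definition.** For even $m,\ell$, let $G_{m,\ell}$ be the graph on $\{\pm1\}^m$ with $x\sim y$ iff $\mathrm{dist}(x,y)=m-\ell$.

With $\gamma=\ell/m$, adjacent vertices have $\rho(x,y)=-1+2\gamma$: for small $\gamma$ they are almost antipodal. For $\ell=0$ the graph is the perfect matching $x\sim-x$, with independent sets of density $\frac12$. For $m=4,\ell=2$, edges join points at distance $2$, hence of the same parity $\prod_ix_i$. In one parity class (8 points) distances are $0,2,4$, so a point is adjacent to all others of its class except its antipode. An independent set has at most two points in each class, so at most $4$ of the $16$ vertices.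

How large must $\ell$ be for independent sets to be small? The set $\{x:\sum_ix_i>\ell\}$ consists of the points at distance less than $(m-\ell)/2$ from the all-ones point, so any two of them are at distance less than $m-\ell$, and it is independent. If $\ell=c\sqrt m$ with $c$ fixed, its density tends to a positive constant by the central limit theorem. So $\ell$ must be much larger than $\sqrt m$. The first proposition says that this, quantified, suffices.

**Proposition A.** Let $m\ge100$ be even, $0<\varepsilon\le1$, $h_0=\lfloor\sqrt{2m\ln(2/\varepsilon)}\rfloor$, and let $\ell$ be even with $4h_0/\varepsilon\le\ell\le m/4$. Then every independent set of $G_{m,\ell}$ has fewer than $\varepsilon2^m$ vertices.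

**Proposition B.** There are absolute constants $c_1,C_1>0$ as follows. Let $t\ge2$, $\gamma=\ell/m\in(0,1/90]$ and $t\gamma\le c_1$. Let $G=(V,E)$ be a graph on $n$ vertices with a map $v\mapsto x_v\in\{\pm1\}^m$ such that $\mathrm{dist}(x_u,x_v)=m-\ell$ for every edge $uv$. Then the level-$t$ Sherali–Adams SDP has value at most $n(\frac12+C_1\sqrt{t\gamma})$ on $G$.

A wants $\gamma$ large, about $1/(\varepsilon\sqrt m)$ up to a logarithm, and loses $\varepsilon$. B wants $\gamma$ small and loses $\sqrt{t\gamma}$. Balancing $\sqrt{t\gamma}\approx\varepsilon$ gives $\varepsilon^3\approx t/\sqrt m$ up to a logarithm, with $m\approx\log n$. This is the source of the exponent $1/3$.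

**Proof of Theorem 1 from A and B.** *Choice of parameters.* As $t\ge2$, $\log_2n\ge4/\delta_0^2$, so $n$ is as large as we like once $\delta_0$ is small. Let $m$ be the largest even integer with $2^m\le\sqrt n$. Then $\frac12\log_2n-2<m\le\frac12\log_2n$, and we may assume $m\ge100$ and $m\ge\frac14\log_2n$. Put
$$\delta'=t/\sqrt m\in[\sqrt2\,\delta,2\delta],\qquad L=\ln(2/\delta')\le\ln(2/\delta),\qquad\varepsilon=\delta'^{1/3}L^{1/6}.$$
For small $\delta_0$ we have $\delta'\le1$, $\varepsilon\le1$ and $L\ge1$. Then $\varepsilon\ge\delta'^{1/3}\ge\delta'$, so $\ln(2/\varepsilon)\le L$.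

Choose an even $\ell$ with $4h_0/\varepsilon\le\ell\le4h_0/\varepsilon+2\le6h_0/\varepsilon$ (the last step because $h_0\ge1\ge\varepsilon$). Since $h_0\le\sqrt{2mL}$ and $\varepsilon^3=\delta'\sqrt L$,
$$t\gamma=\frac{t\ell}m\le\frac{6t\sqrt{2mL}}{\varepsilon m}=6\sqrt2\,\frac{\delta'\sqrt L}{\varepsilon}=6\sqrt2\,\varepsilon^2.$$
As $\delta_0\to0$ this tends to $0$. So for small $\delta_0$ we have $t\gamma\le c_1$ and $\gamma\le1/90$, hence $\ell\le m/4$.

*The graph.* Take $N=\lfloor n/2^m\rfloor\ge1$ disjoint copies of $G_{m,\ell}$ and $n-N2^m$ isolated vertices. By A, a minimum vertex cover has at least $(1-\varepsilon)N2^m$ vertices. By B, applied to the union of the $N$ copies with every copy of $x$ mapped to $x$, there is a solution on the copies of value at most $N2^m(\frac12+C_1\sqrt{t\gamma})$. Extend it by never putting isolated vertices in the cover: the local distribution on $S$ is the one on $S$ minus the isolated vertices, and $M_1$ only gains zero rows and columns. With $c=C_1\sqrt{6\sqrt2}$ the gap is at least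
$$\frac{1-\varepsilon}{\frac12+c\,\varepsilon}\ge2(1-\varepsilon)(1-2c\varepsilon)\ge2-(2+4c)\varepsilon,$$
and $\varepsilon\le(2\delta)^{1/3}(\ln(2/\delta))^{1/6}$. $\square$

It remains to prove A (Section 4) and B (Sections 5–8).

## 4. A forced exact distance: proof of Proposition A

**Facts used.** *McDiarmid's inequality*: if $f$ is a function of $M$ independent coordinates and changes by at most $1$ when one coordinate changes, then for $\lambda\ge0$ each of $\Pr[f\le\mathbb Ef-\lambda]$ and $\Pr[f\ge\mathbb Ef+\lambda]$ is at most $e^{-2\lambda^2/M}$. *Fourier analysis on $\{\pm1\}^r$*: with $\chi_J(x)=\prod_{i\in J}x_i$ and $\hat\phi(J)=\mathbb E[\phi\chi_J]$, Parseval says $\mathbb E[\phi\psi]=\sum_J\hat\phi(J)\hat\psi(J)$.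

**The direct spectral attempt.** Replacing one of two points by its antipode turns distance $m-\ell$ into distance $\ell$. So we want: two large sets contain a pair at distance exactly $\ell$. The natural tool is the operator that averages over the sphere of radius $\ell$ in $\{\pm1\}^m$, with the hope that all its nontrivial eigenvalues are small. On characters of degree $1$ the eigenvalue is $\mathbb E(-1)^{[i\in\mathbf D]}=1-2\ell/m$, with $\mathbf D$ a uniform $\ell$-set. We need $\ell\ll m$, so this is close to $1$, and the spectral bound says nothing about sets of small density.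

The operator would mix well if the distance were about half the dimension. So we use two tools in turn. Isoperimetry on $m-2\ell$ of the coordinates brings two points within a distance $h\ll\ell$, without control of the exact value of $h$. On the remaining $r=2\ell$ coordinates the missing distance is $\ell-h$, close to $r/2$, and there the spectral argument hits it exactly.

**Step 1: reduction to distance $\ell$ inside a parity class.** Suppose $\mathcal A$ is independent and $|\mathcal A|\ge\varepsilon2^m$. Some parity class (value of $\prod_ix_i$) contains $A_0\subseteq\mathcal A$ with $|A_0|\ge\varepsilon2^{m-1}$. Let $B=-A_0$; it lies in the same class since $m$ is even. As $\mathrm{dist}(x,-y)=m-\mathrm{dist}(x,y)$, there are no $x\in A_0$, $z\in B$ with $\mathrm{dist}(x,z)=\ell$. We shall find such a pair, a contradiction.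

**Step 2: many dense fibres.** The aim is to pass to the first $m-r$ coordinates. Let $r=2\ell\le m/2$ and write $x=(x',x'')\in\{\pm1\}^{m-r}\times\{\pm1\}^r$. Let $\nu(x')$ be the density in $\{\pm1\}^r$ of the fibre $\{x'':(x',x'')\in A_0\}$. All points of a fibre have the same parity, so $\nu\le\frac12$; the average of $\nu$ is at least $\varepsilon/2$. Let $F'=\{x':\nu(x')\ge\varepsilon/4\}$. From $\varepsilon/2\le\mathbb E\nu\le\frac12\Pr(F')+\varepsilon/4$ we get $\Pr(F')\ge\varepsilon/2$. The fibre of $B$ over $z'$ is minus the fibre of $A_0$ over $-z'$. So it has density at least $\varepsilon/4$ for $z'\in G':=-F'$, and $\Pr(G')\ge\varepsilon/2$.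

**Step 3: a close pair of dense fibres.** Let $M=m-r$ and $f(x')=\mathrm{dist}(x',F')$, which changes by at most $1$ when one coordinate changes. McDiarmid's inequality with $\lambda=\mathbb Ef$ gives
$$\varepsilon/2\le\Pr(f\le0)\le e^{-2(\mathbb Ef)^2/M},\qquad\text{so}\quad\mathbb Ef\le\sqrt{\tfrac12M\ln(2/\varepsilon)}.$$
Let $D_0=\min_{G'}f$. If $D_0>\mathbb Ef$, then $\varepsilon/2\le\Pr(G')\le\Pr(f\ge D_0)\le e^{-2(D_0-\mathbb Ef)^2/M}$, so $D_0-\mathbb Ef$ obeys the same bound. In all cases $D_0\le\sqrt{2M\ln(2/\varepsilon)}$. As $D_0$ is an integer and $M\le m$, there are $x'\in F'$ and $z'\in G'$ with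
$$h:=\mathrm{dist}(x',z')\le h_0\le\varepsilon\ell/4\le\ell/4=r/8.\tag{2}$$

**Step 4: exact completion, given small eigenvalues.** Let $\phi,\psi$ be the indicators in $\{\pm1\}^r$ of the fibre of $A_0$ over $x'$ and of $B$ over $z'$, with densities $\nu_\phi,\nu_\psi\ge\varepsilon/4$. Put $s=\ell-h=r/2-h>0$. If the supports contain a pair at distance exactly $s$, we get $x\in A_0$, $z\in B$ with $\mathrm{dist}(x,z)=h+s=\ell$, the contradiction we want.

Let $T_s$ be averaging over the Hamming sphere of radius $s$ in $\{\pm1\}^r$. Flipping the coordinates in a set $D$ multiplies $\chi_J$ by $(-1)^{|J\cap D|}$, so $T_s\chi_J=\lambda_{|J|}\chi_J$ with $\lambda_j=\mathbb E(-1)^{|J\cap\mathbf D|}$, $|J|=j$, $\mathbf D$ a uniform $s$-set. Hence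
$$\mathbb E[\phi\,T_s\psi]=\sum_J\lambda_{|J|}\hat\phi(J)\hat\psi(J).$$
If this is positive, the pair exists. The term $J=\emptyset$ is $\nu_\phi\nu_\psi$. The term $J=[r]$ has $|\lambda_r|=1$ and cannot be treated as an error; the parity class makes it helpful. On the supports of $\phi$ and $\psi$ the character $\chi_{[r]}$ equals constants $s_\phi$ and $s_\psi$. Since $A_0$ and $B$ lie in the same class, $s_\phi s_\psi=\prod_ix'_i\prod_iz'_i=(-1)^h=(-1)^s$, the last step because $\ell$ is even. As $\hat\phi([r])=s_\phi\nu_\phi$, $\hat\psi([r])=s_\psi\nu_\psi$ and $\lambda_r=(-1)^s$, this term is again $\nu_\phi\nu_\psi$. By Cauchy–Schwarz and Parseval ($\mathbb E\phi^2=\nu_\phi$, $\mathbb E\psi^2=\nu_\psi$),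
$$\mathbb E[\phi T_s\psi]\ge2\nu_\phi\nu_\psi-\max_{1\le j\le r-1}|\lambda_j|\sqrt{\nu_\phi\nu_\psi}.$$
Since $2\sqrt{\nu_\phi\nu_\psi}\ge\varepsilon/2$, this is positive once $|\lambda_j|\le\varepsilon/4$ for $1\le j\le r-1$. The next steps prove this bound. Since $|J^c\cap\mathbf D|=s-|J\cap\mathbf D|$, we have $\lambda_{r-j}=(-1)^s\lambda_j$, so we may assume $j\le r/2$.

**Step 5: a recurrence for $\lambda_j$.** For fixed $\mathbf D$, $\sum_J(-1)^{|J\cap\mathbf D|}z^{|J|}=(1-z)^s(1+z)^{r-s}=:P(z)$, so by symmetry $\sum_j\binom rj\lambda_jz^j=P(z)$. Logarithmic differentiation gives $(1-z^2)P'=((r-2s)-rz)P$, and $r-2s=2h$. Comparing coefficients of $z^j$,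
$$(j+1)\binom r{j+1}\lambda_{j+1}=2h\binom rj\lambda_j-(r-j+1)\binom r{j-1}\lambda_{j-1}.$$
With $(j+1)\binom r{j+1}=(r-j)\binom rj$ and $(r-j+1)\binom r{j-1}=j\binom rj$ this becomes
$$(r-j)\lambda_{j+1}=2h\,\lambda_j-j\,\lambda_{j-1}.\tag{3}$$

**Step 6: $j=1,2$.** From (3) with $j=0$ and (2), $\lambda_1=2h/r=h/\ell\le\varepsilon/4$. With $j=1$, $\lambda_2=\frac{4h^2-r}{r(r-1)}$. If $4h^2\ge r$, then $0\le\lambda_2\le4h^2/r^2$, because this is equivalent to $r(4h^2-r)\le4h^2(r-1)$, i.e. to $2h\le r$; and $4h^2/r^2=\lambda_1^2\le\varepsilon/4$. Otherwise $|\lambda_2|\le1/(r-1)\le\varepsilon/4$, because $r=2\ell\ge8h_0/\varepsilon\ge8/\varepsilon\ge1+4/\varepsilon$.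

**Step 7: $j\le r/4$.** For $2\le j\le r/2-h$ we have $2h+j\le r-j$, so (3) gives $|\lambda_{j+1}|\le\max(|\lambda_j|,|\lambda_{j-1}|)$. By induction $|\lambda_j|\le\varepsilon/4$ for $1\le j\le r/2-h+1$. This covers $j\le r/4$ since $h\le r/8$.

**Step 8: $r/4\le j\le r/2$.** Here each $\lambda_j$ is exponentially small, simply because there are so many characters of degree $j$. The density, relative to the uniform measure on the cube, of the uniform distribution on points with exactly $s$ entries $-1$ is $2^r/\binom rs$ on that sphere, and its Fourier coefficients are $\lambda_{|J|}$. Parseval gives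
$$\binom rj\lambda_j^2\le\sum_J\lambda_{|J|}^2=2^r\Big/\binom rs.$$
We have $r/4\le j\le r/2$, $3r/8\le s\le r/2$ and $4\mid r$, so both binomials are at least $\binom r{r/4}$. With $H$ the binary entropy, $\binom r{r/4}2^{-H(1/4)r}$ is the largest of the $r+1$ terms of $(\frac14+\frac34)^r=1$, so $\binom r{r/4}\ge2^{H(1/4)r}/(r+1)\ge2^{0.8r}/(r+1)$, as $H(1/4)=0.811\ldots$. Hence $|\lambda_j|\le(r+1)2^{-0.3r}$.

As $m\ge100$ we have $h_0\ge5$, so $r\ge8h_0/\varepsilon\ge40$. For $r\ge40$, $(r+1)2^{-0.3r}\le2/r$: at $r=40$ this reads $41/4096\le1/20$, and $2^{0.3r}/(r(r+1))$ is increasing for $r\ge40$, its logarithmic derivative being at least $0.2-0.05>0$. Finally $2/r\le\varepsilon/4$ as $r\ge8/\varepsilon$. So $|\lambda_j|\le\varepsilon/4$ in all cases. $\square$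

## 5. Spherical caps in dimension about $t$

We turn to Proposition B. Let $\gamma=\ell/m$, $\rho_{uv}=\rho(x_u,x_v)$ and $\rho_0=-1+2\gamma$, the value of $\rho_{uv}$ on edges.

**Caps give independent sets.** Let $\omega$ be a uniform point of a unit sphere, and let unit vectors $u_v$ be given with $\langle u_u,u_v\rangle=-1+a$ on every edge $uv$. Put $b=\sqrt{a/2}$ and $I=\{v:\langle\omega,u_v\rangle>b\}$. If both ends of an edge were in $I$, then
$$2b<\langle\omega,u_u+u_v\rangle\le\|u_u+u_v\|=\sqrt{2+2(-1+a)}=\sqrt{2a}=2b,\tag{4}$$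
which is impossible. So $I$ is always independent, and its complement is a cover.

**Why the dimension matters.** Take $u_v=x_v/\sqrt m$, so $a=2\gamma$ and $b=\sqrt\gamma$. With $\omega\in S^{m-1}$ this is a true random independent set of $G$. On $G_{m,\ell}$ it is small, as Proposition A demands in its range: Lemma 2 below implies (since $\cos^2\le1$) that a cap in dimension $2k+2$ has measure at most $\frac12(1-b^2)^k$, and for $2k+2=m$ this is at most $\frac12e^{-\gamma(m-2)/2}$, about $\frac12e^{-\ell/2}$. But Sherali–Adams asks for a distribution only on sets $S$ of size at most $t$, and any $t$ vectors with a given Gram matrix can be placed in $\mathbb R^t$. In dimension about $t$ a coordinate of $\omega$ has size about $1/\sqrt t$, much larger than $b$ when $t\gamma$ is small, so the cap is almost a half-sphere and $\Pr[v\notin X]$ is almost $\frac12$. This is where locality enters.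

Now the exact formulas. Let
$$k=\max(1,\lceil t/2\rceil-1),\qquad D=2k+2,\qquad\text{so}\quad k\le t/2,\quad D\ge t.$$
For a number $a>0$ with $b=\sqrt{a/2}<1$, put $\mu=ka$, so that $b\sqrt k=\sqrt{\mu/2}$. Let $\omega$ be uniform on $S^{D-1}$. For unit vectors $u,v$ with $\langle u,v\rangle=s_0=\cos\theta>-1$ let
$$K(s_0)=\Pr[\langle\omega,u\rangle>b,\ \langle\omega,v\rangle>b],$$
which by rotation invariance depends only on $s_0$.

**Lemma 2.** 
$$K(s_0)=\frac1\pi\int_{\theta/2}^{\pi/2}\Big(1-\frac{b^2}{\cos^2\xi}\Big)_+^kd\xi=\frac1{2\pi}\int_{-1}^{s_0}\frac1{\sqrt{1-s^2}}\Big(1-\frac a{1+s}\Big)_+^kds.$$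
Consequently $K$ is nondecreasing and continuous on $(-1,1]$, and $C^1$ on $(-1,1)$. With $p:=K(1)=\Pr[\langle\omega,u\rangle>b]$ we have $\frac12-\sqrt{\mu/2}\le p\le\frac12$ and $K(0)\ge\frac14-\sqrt{\mu/2}$.

*Proof.* **Step 1: projection to a plane.** Project $\omega$ to a plane containing $u,v$. Let $Z$ be the length of the projection and $\alpha$ its angle. We claim that $\alpha$ is uniform, independent of $Z$, and $\Pr[Z>c]=(1-c^2)^k$ for $0\le c\le1$. The first two statements are rotation invariance. For the third, represent $\omega$ as a normalized standard Gaussian vector in $\mathbb R^{2k+2}$. Half the sum of the two squared coordinates in the plane is an exponential variable $X_1$ of mean $1$, and half the sum of the other $2k$ squares is a sum $X_2$ of $k$ independent exponentials of mean $1$, independent of $X_1$. Then for $c<1$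
$$\Pr[Z^2>c^2]=\Pr\Big[X_1>\tfrac{c^2}{1-c^2}X_2\Big]=\mathbb E\,e^{-\frac{c^2}{1-c^2}X_2}=\Big(1+\tfrac{c^2}{1-c^2}\Big)^{-k}=(1-c^2)^k,$$
and $c=1$ is clear.

**Step 2: the first formula.** Put the bisector of $u,v$ at $\alpha=0$, so $u,v$ are at angles $\pm\theta/2$ with $0\le\theta<\pi$. The event is $Z\cos(\alpha-\theta/2)>b$ and $Z\cos(\alpha+\theta/2)>b$, symmetric under $\alpha\to-\alpha$. For $\alpha\in[0,\pi]$, $\cos(\alpha+\theta/2)\le\cos(\alpha-\theta/2)$, so the event reads $Z\cos(\alpha+\theta/2)>b$. It forces the cosine to be positive, and since $\alpha+\theta/2<3\pi/2$ this means $\xi:=\alpha+\theta/2<\pi/2$. For such $\alpha$ the conditional probability is $(1-b^2/\cos^2\xi)_+^k$. Integrating over $\alpha$ with density $\frac1{2\pi}$ and doubling gives the first formula.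

**Step 3: the second formula and regularity.** Substitute $s=\cos2\xi$: then $\cos^2\xi=(1+s)/2$, $b^2/\cos^2\xi=a/(1+s)$ and $d\xi=-ds/(2\sqrt{1-s^2})$. The integrand is nonnegative, integrable, continuous on $(-1,1)$, and zero near $s=-1$. This gives the regularity statements.

**Step 4: the bounds.** With $b=0$ the first formula would give $\frac12$ at $\theta=0$ and $\frac14$ at $\theta=\pi/2$. We have $1-(1-x)_+^k\le\min(1,kx)$ for $x\ge0$, and $\cos\xi\ge\frac2\pi(\frac\pi2-\xi)$. So in both cases the loss is at most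
$$\frac1\pi\int_0^{\pi/2}\Big[1-\Big(1-\frac{b^2}{\cos^2\xi}\Big)_+^k\Big]d\xi\le\frac1\pi\int_0^\infty\min\Big(1,\frac{\pi^2kb^2}{4x^2}\Big)dx=b\sqrt k=\sqrt{\mu/2},$$
using $\int_0^\infty\min(1,c^2/x^2)\,dx=2c$ with $c=\frac\pi2b\sqrt k$. $\square$

**The first attempt: use the vectors $x_v/\sqrt m$ themselves.** Take $a=2\gamma$. For each $S$ with $|S|\le t\le D$ place the vectors $x_v/\sqrt m$, $v\in S$, in $\mathbb R^D$ and let $X$ be the set of $v\in S$ outside the cap. Vectors with the same Gram matrix differ by an orthogonal map, so the law on $S$ restricts to the law on any $T\subseteq S$. By (4) edges are covered. The value is $n(1-p)\le n(\frac12+\sqrt{\mu/2})$ with $\mu=2k\gamma\le t\gamma$. So the LP is done. For the SDP the covariance matrix is $\big(K(\rho_{uv})-p^2\big)$, and it must be PSD. This is where the attempt stops, for two separate reasons.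

*The average covariance can be negative.* Take $k=1$ (so $t\le4$) and $0<b\le\frac12$, and integrate in Lemma 2. With $w_b=\frac1\pi(\arcsin b+b\sqrt{1-b^2})$,
$$p=\tfrac12-w_b,\qquad K(0)=\tfrac14-w_b+\tfrac{b^2}\pi,\qquad K(0)-p^2=\tfrac{b^2}\pi-w_b^2 .$$
Since $w_b\ge\frac b\pi(1+\frac{\sqrt3}2)>0.59\,b$ and $\frac1{\sqrt\pi}<0.57$, we have $K(0)<p^2$. Now let $V=\{\pm1\}^m$ with $\gamma=b^2$ fixed and $m\to\infty$ along values for which $\gamma m$ is an even integer ($\gamma$ rational). For a random pair of vertices $\rho_{uv}\to0$ in probability, so the average entry tends to $K(0)-p^2<0$, and the matrix is not PSD for large $m$. (Put $K(-1)=0$, as (4) allows.)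

*Pairs beyond the edges.* The standard way to prove that $(F(\rho_{uv}))$ is PSD is the following.

**Fact (power series).** If $F(\rho)=\sum_{j\ge0}F_j\rho^j$ converges absolutely on $[-1,1]$ and all $F_j\ge0$, then $(F(\rho_{uv}))_{u,v}$ is PSD. Indeed $(\rho_{uv})$ is a Gram matrix; its entrywise powers are PSD by the Schur product theorem (the zeroth power is the all-ones matrix); and a convergent sum of PSD matrices is PSD. For instance $(\frac14+\frac14\rho_{uv})$ is PSD.

But $K(s)=0$ for $-1<s\le-1+a$. A power series that converges on $(-1,1)$ and vanishes on a subinterval is identically zero, while $K(1)=p>0$. So $K$ is no power series on $[-1,1]$, and the Fact cannot be applied, whatever constant we add. The trouble comes from pairs with $\rho_{uv}<\rho_0$, farther apart than the ends of an edge: for them the positive part in Lemma 2 is active.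

Two repairs follow. Sections 6 and 7 replace the vectors so that no pair is farther apart than an edge; the new kernel is then a power series whose negative coefficients have total size $O(\sqrt{t\gamma})$. Section 8 cancels those, and the negative constant term, by intersecting the cap with a global random set that is nearly always everything.

## 6. A polynomial whose minimum is at the edge value

If $g$ is a polynomial with nonnegative coefficients and $g(1)=1$, then $(g(\rho_{uv}))$ is PSD with unit diagonal, hence a Gram matrix of unit vectors. We want the minimum of $g$ on $[-1,1]$ to be at $\rho_0$, with value $-1+a$ and $a=O(\gamma)$: then edges are the farthest pairs, and caps are still nearly half-spheres. The linear term must dominate to get near $-1$, and an even power $z^q$ with $q\approx1/\gamma$ turns the graph up again to the left of $\rho_0$.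

A constant term $\kappa$ is also needed. Later we shall use $Q=1-\frac a{1+g}$ in the complex disc, raised to the power $k$, and want $|Q|\le1$ there. This is equivalent to $\mathrm{Re}(1+g)\ge a/2$. Without the constant term it fails. Suppose $g=Az+\beta z^q$ with $A+\beta=1$, $q\ge12$ even, and $g'(\rho_0)=0$, i.e. $A=\beta q(1-2\gamma)^{q-1}$. At $z=e^{i\pi(1-1/q)}$ we have $z^q=-1$, so $\mathrm{Re}(1+g)=A(1-\cos\frac\pi q)\le\frac{\pi^2}{2q^2}$. But $a=1+g(\rho_0)\ge1-A=\beta\ge\frac1{1+q}$, and $\frac{\pi^2}{q^2}<\frac1{q+1}$ for $q\ge12$. So $\mathrm{Re}(1+g)<a/2$ at this point.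

From here on let $0<\gamma\le1/90$ and choose an even integer $q\in[\frac1{16\gamma},\frac1{8\gamma}]$ (an interval of length at least $90/16>2$). Put $\tau=(1-2\gamma)^{q-1}$, $\kappa=23\gamma$, $\beta=\frac{1-\kappa}{1+q\tau}$, $A=1-\kappa-\beta$,
$$g(z)=\kappa+Az+\beta z^q,\qquad a=1+g(\rho_0).$$

**Lemma 1.**
1. $\kappa,A,\beta\ge0$, $g(1)=1$ and $A\ge\frac12$. On $\mathbb R$, $g\ge-1+a$, with equality at $\rho_0$. Moreover $2\kappa\le a\le4\kappa=92\gamma$.
2. For $|z|\le1$: $|g'(z)|\le3$, $\mathrm{Re}(1+g(z))\ge2\kappa\ge a/2$, $|1+g(z)|\ge|1+z|/6$, $|1-g(z)|\ge|1-z|/6$.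

*Proof.* **Step 1: the minimum.** By Bernoulli's inequality $\tau\ge1-2\gamma(q-1)\ge\frac34$. By definition $A=(1-\kappa)\frac{q\tau}{1+q\tau}=\beta q\tau\ge0$. Since $q-1$ is odd, $g'(\rho_0)=A-\beta q\tau=0$. As $q$ is even, $g$ is convex on $\mathbb R$, so $\rho_0$ is the global minimizer, and $g(\rho_0)=-1+a$ by the definition of $a$.

**Step 2: the sizes of $A$ and $a$.** We have $\beta\le\frac1{q\tau}\le16\gamma\cdot\frac43=\frac{64}3\gamma<22\gamma$, so $A\ge1-45\gamma\ge\frac12$. Since $1-A=\kappa+\beta$,
$$a=1+\kappa-A(1-2\gamma)+\beta(1-2\gamma)^q=2\kappa+\beta+2\gamma A+\beta(1-2\gamma)^q\in[2\kappa,\,2\kappa+46\gamma]=[2\kappa,4\kappa].$$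
(The value $\kappa=23\gamma$ was chosen to make this work.)

**Step 3: $g'$, $\mathrm{Re}(1+g)$ and $|1+g|$.** Let $|z|\le1$. Then $|g'|\le A+\beta q=A(1+\frac1\tau)\le\frac73\le3$, and $\mathrm{Re}(1+g)\ge1+\kappa-A-\beta=2\kappa\ge a/2$. Next, $1+g=A(1+z)+2\kappa+\beta+\beta z^q$, so $|1+g|\ge A|1+z|-(2\kappa+2\beta)\ge A|1+z|-90\gamma$. Also $|1+g|\ge2\kappa=46\gamma$. Adding the first bound and twice the second, $3|1+g|\ge A|1+z|-90\gamma+92\gamma\ge A|1+z|\ge\frac12|1+z|$.

**Step 4: $|1-g|$.** Since $\kappa+A+\beta=1$,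
$$1-g=A(1-z)+\beta(1-z^q)=(1-z)\Big(A+\beta\sum_{j<q}z^j\Big).$$
We claim $\mathrm{Re}\sum_{j<q}z^j\ge-q/2$ on the closed disc. By the minimum principle for harmonic functions it is enough to check $|z|=1$, and by conjugation $z=e^{i\theta}$ with $0\le\theta\le\pi$. At $\theta=0$ the value is $q$. For $\theta>0$,
$$\mathrm{Re}\sum_{j<q}z^j=\frac12+\frac{\sin((q-\frac12)\theta)}{2\sin(\theta/2)}.$$
If $\theta\le\pi/(q-\frac12)$, the last fraction is $\ge0$. Otherwise, as $\sin(\theta/2)\ge\theta/\pi$, it is $\ge-\frac\pi{2\theta}\ge-\frac{q-1/2}2$. This proves the claim. Hence, using $\beta q=A/\tau$ and $\tau\ge\frac34$,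
$$|1-g|\ge|1-z|\Big(A-\frac{\beta q}2\Big)=|1-z|\,A\Big(1-\frac1{2\tau}\Big)\ge|1-z|\frac A3\ge\frac{|1-z|}6.\qquad\square$$

From now on $a$ is the number of Lemma 1, and $b=\sqrt{a/2}$, $\mu=ka$, $K$ and $p$ are as in Section 5 with this $a$. Note that $a\le92/90$, so $b<1$, and
$$\mu\le\frac t2\cdot92\gamma=46\,t\gamma.$$

## 7. Power series of $K\circ g$

**Facts used.** For $f$ analytic in $|z|<1$ put $\|f\|_{H^1}=\sup_{R<1}\frac1{2\pi}\int_{-\pi}^{\pi}|f(Re^{i\theta})|d\theta$, and write $f\in H^1$ if this is finite. *Hardy's inequality* (Duren, *Theory of $H^p$ Spaces*, Ch. 3): if $f=\sum_{j\ge0}f_jz^j\in H^1$, then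
$$\sum_{j\ge0}\frac{|f_j|}{j+1}\le\pi\|f\|_{H^1}.$$
An example: $f(z)=(1-z)^{-1/2}$ is in $H^1$, since $|1-z|\ge\frac12|1-e^{i\theta}|\ge|\theta|/\pi$ for $z=Re^{i\theta}$, $|\theta|\le\pi$. Its coefficients are positive, and $\sum_jf_j/(j+1)=\int_0^1(1-x)^{-1/2}dx=2$. For $1/(1-z)$ the sum is the harmonic series, so this function is not in $H^1$.

**Lemma 3.** Assume $\mu\le1$. There are reals $s_j\ge0$ and $E_j$ ($j\ge1$) with $\sum s_j<\infty$ and $\sum_j|E_j|\le C_0\sqrt\mu$ ($C_0$ absolute) such that, for all $\rho\in[-1,1]$, with $h_*:=K(g(0))=K(\kappa)$,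
$$K(g(\rho))=h_*+\sum_{j\ge1}(s_j-E_j)\rho^j.$$

The picture behind it: for $b=0$ the kernel would be $\frac14+\frac1{2\pi}\arcsin s$, and $\arcsin$ has nonnegative Taylor coefficients. The lemma says that the threshold $b$ costs only $O(\sqrt\mu)$ in the sum of the coefficients.

*Proof.* **Step 1: analyticity in the disc.** Let $Q(z)=1-\frac a{1+g(z)}$. By Lemma 1, $\mathrm{Re}(1+g)\ge a/2>0$ on $|z|\le1$, so $|1+g-a|\le|1+g|$, i.e. $|Q|\le1$. From $1-Q^k=(1-Q)(1+Q+\dots+Q^{k-1})$,
$$|1-Q^k|\le\min(2,k|1-Q|)=\min\Big(2,\frac\mu{|1+g|}\Big).\tag{5}$$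
For $|z|<1$ we have $|g(z)|\le g(|z|)<1$. So $\mathrm{Re}(1-g^2)>0$, and $(1-g^2)^{-1/2}$ (principal branch) and $Q^k$ are analytic in $|z|<1$.

**Step 2: splitting off $\arcsin$.** For real $x\in(-1,1)$, $-1<-1+a\le g(x)<1$. So $1-\frac a{1+g(x)}\ge0$, and the positive part may be dropped in $K'(g(x))=\frac1{2\pi}(1-g(x)^2)^{-1/2}\big(1-\frac a{1+g(x)}\big)_+^k$. This is the reason for choosing $g$ with its minimum at $\rho_0$. By the chain rule (no monotonicity of $g$ is needed), for $\rho\in(-1,1)$,
$$K(g(\rho))-h_*=\frac1{2\pi}\int_0^\rho\frac{g'Q^k}{\sqrt{1-g^2}}dx=\frac{\arcsin g(\rho)-\arcsin g(0)}{2\pi}-\frac1{2\pi}\int_0^\rho e(x)\,dx,\quad e:=\frac{g'(1-Q^k)}{\sqrt{1-g^2}}.$$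

**Step 3: the coefficients.** The Taylor coefficients of $\arcsin$ and of $g$ are nonnegative, and the series of $\arcsin$ converges at $1$. Hence $\arcsin g(z)=\sum_{j\ge0}\sigma_jz^j$ with $\sigma_j\ge0$ and $\sum\sigma_j=\arcsin g(1)=\pi/2$. Put $s_j=\sigma_j/2\pi$. Write $e(z)=\sum_{j\ge0}e_jz^j$ (real coefficients) and put $E_j=\frac{e_{j-1}}{2\pi j}$ for $j\ge1$. Integrating term by term gives the identity on $(-1,1)$.

**Step 4: the sum of the errors.** An $H^1$ bound gives $|e_j|\le\|e\|_{H^1}$ for each $j$ by Cauchy's formula, hence $|E_j|\le\|e\|_{H^1}/(2\pi j)$; summing this over $j$ diverges. Hardy's inequality is what removes the logarithm: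
$$\sum_{j\ge1}|E_j|=\frac1{2\pi}\sum_{j\ge0}\frac{|e_j|}{j+1}\le\frac12\|e\|_{H^1}.$$

**Step 5: $\|e\|_{H^1}=O(\sqrt\mu)$.** By Lemma 1, $|g'|\le3$, $|1-g^2|\ge|1-z^2|/36$ and $|1+g|\ge|1+z|/6$, so with (5)
$$|e(z)|\le18\,|1-z^2|^{-1/2}\min\Big(2,\frac{6\mu}{|1+z|}\Big).$$
Let $z=Re^{i\theta}$ with $R<1$. Then $|1\mp e^{i\theta}|\le|1\mp z|+(1-R)\le2|1\mp z|$, so $|1-z^2|\ge\frac14|1-e^{2i\theta}|=\frac12|\sin\theta|$. With $\varphi=\theta-\pi\in[-\pi,\pi]$, $|1+e^{i\theta}|=2|\sin(\varphi/2)|\ge2|\varphi|/\pi$, so $|1+z|\ge|\varphi|/\pi$. Hence, uniformly in $R$,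
$$\int|e(Re^{i\theta})|d\theta\le18\sqrt2\int_{-\pi}^\pi|\sin\varphi|^{-1/2}\min\Big(2,\frac{6\pi\mu}{|\varphi|}\Big)d\varphi.$$
On $|\varphi|\le\pi/2$, $|\sin\varphi|\ge2|\varphi|/\pi$, so this part is at most a constant times
$$\int_0^\infty\varphi^{-1/2}\min\Big(2,\frac{6\pi\mu}\varphi\Big)d\varphi=8\sqrt{3\pi\mu}$$
(the minimum switches at $\varphi=3\pi\mu$, and each side contributes $4\sqrt{3\pi\mu}$). On $\pi/2\le|\varphi|\le\pi$ the minimum is at most $12\mu$ and $|\sin\varphi|^{-1/2}$ is integrable, which gives $O(\mu)=O(\sqrt\mu)$ since $\mu\le1$. So $\|e\|_{H^1}=O(\sqrt\mu)$, and $\sum|E_j|\le C_0\sqrt\mu$.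

**Step 6: the endpoints.** $K\circ g$ is continuous on $[-1,1]$, because $g([-1,1])\subseteq[-1+a,1]$ and $K$ is continuous there. The series converges absolutely and uniformly on $[-1,1]$. So the identity extends to $\rho=\pm1$. $\square$

## 8. Random parity sets, and the proof of Proposition B

For $c_1$ small, $\mu\le46t\gamma\le46c_1$ is as small as needed below; in particular $\mu\le1$. Also $\mu>0$, as $a\ge2\kappa>0$.

**Step 1: local independent sets.** By Lemma 1, $g$ has nonnegative coefficients with sum $1$, so $U_{uv}=g(\rho_{uv})$ is PSD with unit diagonal. For $S\subseteq V$ with $|S|\le t\le D$, choose unit vectors $(\tilde u_v)_{v\in S}$ in $\mathbb R^D$ with Gram matrix $U|_S$, and let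
$$I_S=\{v\in S:\langle\omega,\tilde u_v\rangle>b\},\qquad\omega\text{ uniform on }S^{D-1}.$$
Families with the same Gram matrix differ by an orthogonal map, so the law of $I_S$ depends only on $U|_S$. Hence for $T\subseteq S$, $I_S\cap T$ has the law of $I_T$. If $uv$ is an edge inside $S$, then $\rho_{uv}=\rho_0$ and $\langle\tilde u_u,\tilde u_v\rangle=-1+a$, so by (4) not both ends are in $I_S$. Thus $I_S$ is always independent.

Moreover $\Pr[v\in I_S]=p$ and $\Pr[u,v\in I_S]=K(g(\rho_{uv}))$, a power series in $\rho_{uv}$ by Lemma 3. Its coefficients for $j\ge1$ may be negative, but are at least $-|E_j|$.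

**Step 2: what correction is wanted.** If $\mathbf B\subseteq V$ is any global random set, independent of $\omega$, then $I_S\cap\mathbf B$ is still independent and the laws are still consistent. The joint probabilities get multiplied by $\Pr[u,v\in\mathbf B]$. Suppose $\Pr[u,v\in\mathbf B]=c+\frac\eta4w(\rho_{uv})$ with $0\le c\le1$, $\eta>0$ small and $w(z)=\sum_{j\ge1}w_jz^j$, $w_j\ge0$. The product has new positive terms $\frac\eta4h_*w_j$, but also cross terms $\frac\eta4w_i(s_{j-i}-E_{j-i})$. Choosing $w_j$ proportional to $|E_j|$ would only deal with the first order and leave the cross terms. Instead we ask for exact domination at every $j$. If $d_j\ge|E_j|$ and $d(z)=\sum_{j\ge1}d_jz^j$, it suffices that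
$$\frac\eta4\big(h_*-d(z)\big)w(z)=d(z),\tag{6}$$
and this equation can be solved for $w$ by a geometric series with nonnegative coefficients.

**Step 3: definition of $d$, $\eta$, $w$.** Set $d_1=|E_1|+\sqrt\mu$, $d_j=|E_j|$ for $j\ge2$, and $\bar d=d(1)\in[\sqrt\mu,(C_0+1)\sqrt\mu]$; the extra $\sqrt\mu$ guarantees that $\eta$ is not too small for Step 7. By Lemma 2, $\frac14-\sqrt{\mu/2}\le K(0)\le h_*\le p\le\frac12$. For small $\mu$, $h_*-\bar d\ge\frac16$. Put
$$\eta=\frac{4\bar d}{h_*-\bar d},\qquad w(z)=\sum_{j\ge1}w_jz^j:=\frac4\eta\cdot\frac{d(z)}{h_*-d(z)}=\frac4\eta\sum_{i\ge1}\Big(\frac{d(z)}{h_*}\Big)^i.$$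
Then (6) holds, $w_j\ge0$, and $\sum_jw_j=w(1)=1$ by the choice of $\eta$. Since $\frac16\le h_*-\bar d\le\frac12$,
$$8\sqrt\mu\le8\bar d\le\eta\le24\bar d=O(\sqrt\mu).\tag{7}$$
For small $\mu$ we have $\eta\le\frac19$.

**Step 4: the global random set.** Let $\mathbf B\subseteq V$ be the following random set, independent of $\omega$:

* with probability $1-2\eta$, $\mathbf B=V$;
* with probability $\eta$, $\mathbf B=\emptyset$;
* with probability $\eta$: draw $j$ with probability $w_j$, coordinates $c_1,\dots,c_j\in[m]$ i.i.d. uniform, and a uniform sign $\sigma$, and let $\mathbf B=\{v:\prod_{i\le j}(x_v)_{c_i}=\sigma\}$.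

For $j=1$ the third set consists of the vertices mapped to a random half-cube $\{x:x_c=\sigma\}$. In general, write $\pi_v=\prod_{i\le j}(x_v)_{c_i}$. Given the coordinates, $u,v\in\mathbf B$ has probability $\frac12$ if $\pi_u=\pi_v$ and $0$ otherwise, that is, $\frac14(1+2\pi_u\pi_v+1)\cdot\frac12=\frac14(1+\pi_u\pi_v)$. Since $\mathbb E[(x_u)_c(x_v)_c]=\rho_{uv}$ for uniform $c$ and the $c_i$ are independent, $\mathbb E[\pi_u\pi_v]=\rho_{uv}^j$. So in the third case $\Pr[u,v\in\mathbf B]=\frac14(1+w(\rho_{uv}))$ and $\Pr[v\in\mathbf B]=\frac12$. Altogether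
$$\Pr[u,v\in\mathbf B]=\beta_*(\rho_{uv}),\quad\beta_*(\rho)=1-\tfrac74\eta+\tfrac\eta4w(\rho),\qquad\Pr[v\in\mathbf B]=\bar b:=1-\tfrac32\eta=\beta_*(1).$$
The outcome $\mathbf B=\emptyset$ is there for the constant coefficient: it makes $\Pr[u,v\in\mathbf B]$ exceed $\bar b^2$ by an amount of order $\eta$ at $\rho_{uv}=0$.

**Step 5: the solution and its value.** Let $\mathcal D_S$ be the law of $X=S\setminus(I_S\cap\mathbf B)$, and $y_T=\Pr_{\mathcal D_T}[X=T]$ for $|T|\le t$. The laws are consistent under restriction, by Step 1 and since $\mathbf B$ is global and independent of $\omega$. So $y_T=\Pr_{\mathcal D_S}[T\subseteq X]$ for all $T\subseteq S$, $|S|\le t$. Every edge inside $S$ is covered because $I_S\cap\mathbf B$ is independent. So $y$ is a level-$t$ Sherali–Adams solution. By Lemma 2 and (7),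
$$y_v=1-p\bar b\le1-\big(\tfrac12-\sqrt{\mu/2}\big)\big(1-\tfrac32\eta\big)\le\tfrac12+\sqrt{\mu/2}+\tfrac34\eta=\tfrac12+O(\sqrt\mu)=\tfrac12+O(\sqrt{t\gamma}).$$
Summing over $v$ gives the value claimed in Proposition B. It remains to show $M_1(y)\succeq0$.

**Step 6: reduction to coefficients.** By (1) and the remark after it, we must show that the matrix of covariances of the indicators of $u\notin X$, $v\notin X$ is PSD. As $\omega$ and $\mathbf B$ are independent, these are
$$\Pr[u,v\notin X]-(p\bar b)^2=F(\rho_{uv}),\qquad F(\rho)=K(g(\rho))\,\beta_*(\rho)-p^2\bar b^2,$$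
including the diagonal, where $\rho_{vv}=1$, $K(g(1))=p$ and $\beta_*(1)=\bar b$. By Lemma 3, $F$ is an absolutely convergent power series on $[-1,1]$. By the Fact of Section 5 it is enough that all its coefficients are nonnegative.

**Step 7: the coefficients.** *Coefficient of $\rho^j$, $j\ge1$.* We have $s_i-E_i\ge-d_i$, $0\le1-\frac74\eta\le1$ and $w_i\ge0$. So the coefficient is
$$(1-\tfrac74\eta)(s_j-E_j)+\tfrac\eta4\Big(h_*w_j+\sum_{i=1}^{j-1}w_i(s_{j-i}-E_{j-i})\Big)\ge-d_j+\tfrac\eta4\Big(h_*w_j-\sum_{i=1}^{j-1}w_id_{j-i}\Big)=0,$$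
the last equality being the coefficient of $z^j$ in (6).

*Constant coefficient.* As $w$ and the sum in Lemma 3 have no constant term, it equals
$$h_*(1-\tfrac74\eta)-p^2\bar b^2\ge\big(\tfrac14-\sqrt{\mu/2}\big)(1-\tfrac74\eta)-\tfrac14(1-\tfrac32\eta)^2.$$
Four times the right side is
$$\big(1-4\sqrt{\mu/2}\big)(1-\tfrac74\eta)-\big(1-3\eta+\tfrac94\eta^2\big)\ge\tfrac54\eta-\tfrac94\eta^2-4\sqrt{\mu/2}\ge\eta-2\sqrt2\sqrt\mu\ge0,$$
using $\eta\le\frac19$ (so $\frac94\eta^2\le\frac14\eta$) and then $\eta\ge8\sqrt\mu$ from (7).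

Hence all coefficients of $F$ are nonnegative and $M_1(y)\succeq0$. This proves Proposition B, and with Section 3 it proves Theorem 1 and its Corollary, Conjecture 8.3. $\blacksquare$
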